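\title{Critical values and gaps in the compositional inverse of a polynomial}

\begin{abstract}
Let $a(X)=X+a_1X^2+\dots+a_mX^{m+1}$ be a complex polynomial and let $a^{-1}$ be its formal inverse for composition. We prove that if the coefficients of $X^{n+1},\dots,X^{n+m}$ in $a^{-1}$ vanish for some $n\ge1$, then $a=X$. This is the Partial Rigidity Conjecture $R(m)_n$ for all $m$ and $n$. The proof composes $a$ with a truncation of $a^{-1}$ and counts the critical values of the resulting polynomial in two ways: from above by the chain rule, and from below by Fatou's theorem on parabolic fixed points, which we prove in full. We also give sharp forms of the result and determine the characteristics in which it holds.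
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The series $a(X)\in\mathbb C[[X]]$ with $a\equiv X \pmod{X^2}$ form a group under composition; $a^{-1}$ denotes the unique such series with $a(a^{-1}(X))=a^{-1}(a(X))=X$. If $a\ne X$ is a polynomial, then $a^{-1}$ is not a polynomial, because degrees multiply under composition. So the coefficients of $a^{-1}$ do not end in an infinite run of zeros. How long can a finite run be? The Partial Rigidity Conjecture, stated in \cite{SFC}, is the following assertion for positive integers $m$ and $n$.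

\medskip
\noindent$R(m)_n$: \emph{Let $a\in\mathbb C[X]$ have degree at most $m+1$ and satisfy $a\equiv X\pmod{X^2}$. If the coefficients of $X^{n+1},\dots,X^{n+m}$ in $a^{-1}$ vanish, then $a=X$.}

\begin{theorem}\label{thm:main}
$R(m)_n$ holds for all positive integers $m$ and $n$.
\end{theorem}

\subsection*{The coefficients of the inverse}
Write $a=X+\sum_{i=1}^m a_iX^{i+1}$ and $a^{-1}=X+\sum_{k\ge1}c_kX^{k+1}$. Comparing the coefficients of $X^{k+1}$ in $a^{-1}=X-\sum_i a_i\,(a^{-1})^{i+1}$ expresses $c_k$ through the $a_i$ and $c_1,\dots,c_{k-1}$, so $c_k\in\mathbb Z[a_1,\dots,a_m]$, and the same polynomials give the inverse over any field. The series $\lambda^{-1}a(\lambda X)$ has coefficients $\lambda^ia_i$ and inverse $\lambda^{-1}a^{-1}(\lambda X)$. Hence $c_k(\lambda a_1,\dots,\lambda^ma_m)=\lambda^kc_k(a_1,\dots,a_m)$: the polynomial $c_k$ is weighted homogeneous of weight $k$ when $a_i$ has weight $i$. The Lagrange inversion formula makes it explicit: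
\begin{equation}\label{eq:lagrange}
(k+1)\,c_k=\text{coefficient of $t^k$ in }(1+a_1t+\dots+a_mt^m)^{-(k+1)}.
\end{equation}
For instance $c_1=-a_1$, $c_2=2a_1^2-a_2$ and $c_3=-5a_1^3+5a_1a_2-a_3$.

In these terms $R(m)_n$ says that the $m$ equations $c_n=\dots=c_{n+m-1}=0$ in $m$ unknowns have only the zero solution. Three cases can be done at once. If $n=1$, then $a^{-1}\equiv X\pmod{X^{m+2}}$, and applying $a$ gives $X\equiv a\pmod{X^{m+2}}$, so $a=X$. If $m=1$, then \eqref{eq:lagrange} gives $c_n=\frac{(-1)^n}{n+1}\binom{2n}{n}a_1^n$. If $m=n=2$, then $c_2=0$ means $a_2=2a_1^2$, and then $c_3=5a_1^3$.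

By homogeneity a nonzero solution lies on a curve of solutions, and $m$ equations in $m$ unknowns should leave no curve unless there is an accident. So one guesses that the conjecture is true. But accidents do happen nearby. For $m=2$ the odd polynomial $X-X^3$ has an odd inverse, so $c_1=c_3=0$: the indices must be consecutive. And the case $m=n=2$ fails in characteristic $5$, for $a=X+X^2+2X^3$. A proof has to use both the consecutive indices and the characteristic.

\subsection*{From products to compositions}
For the multiplicative inverse the analogous statement has a short proof. Let $p=1+a_1X+\dots+a_mX^m$ and suppose that the coefficients of $X^n,\dots,X^{n+m-1}$ in $1/p$ vanish. Let $q$ be the truncation of $1/p$ to degree at most $n-1$. Then $pq\equiv1\pmod{X^{n+m}}$ and $\deg pq\le n+m-1$, so $pq=1$ and $p=1$.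

For composition the same first step gives a polynomial $q$ of degree at most $n$ with $a\circ q\equiv X\pmod{X^{n+m+1}}$. But $a\circ q$ may have degree $(m+1)n$, which is at least $n+m+1$ as soon as $n\ge2$, and the degree gives no contradiction. We need a substitute for the degree: a quantity that is subadditive under composition and still bounds the order of contact with the identity.

A \emph{critical point} of a polynomial $g\in\mathbb C[X]$ of degree at least $1$ is a root $x\in\mathbb C$ of $g'$, and $g(x)$ is then a \emph{critical value}. Let $v(g)$ be the number of distinct critical values of $g$, so that $v(g)\le\deg g-1$. This is the substitute.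

\begin{theorem}[compositions]\label{thm:comp}
Let $g_1,\dots,g_r\in\mathbb C[X]$ have degrees $d_i\ge1$, let $F=g_1\circ\dots\circ g_r$, and suppose $F\equiv X\pmod{X^{N+1}}$ with $N\ge1$. Then either $F=X$, or
\[
N\le v(g_1)+\dots+v(g_r)\le\sum_{i=1}^r(d_i-1).
\]
\end{theorem}

The degree alone gives only $N\le d_1\cdots d_r-1$. Applied to $a\circ q$, Theorem~\ref{thm:comp} yields a bound on gaps that contains Theorem~\ref{thm:main}.

\begin{theorem}[gaps]\label{thm:gaps}
Let $a\in\mathbb C[X]$, $a\equiv X\pmod{X^2}$, $a\ne X$. If the coefficients of $X^{n+1},\dots,X^{n+L}$ in $a^{-1}$ vanish for some $n\ge1$, $L\ge0$, then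
\[
L\le v(a)-1\le\deg a-2 .
\]
For every $s\ge1$ the bound $L\le v(a)-1$ is attained by a polynomial with $v(a)=s$.
\end{theorem}

Section~\ref{sec:example} works out one case by hand. Section~\ref{sec:fatou} bounds $v$ from below, and Section~\ref{sec:comp} proves the three theorems. Section~\ref{sec:sharp} shows that the degree bounds are sharp, and Section~\ref{sec:algebra} treats the ideal $(c_n,\dots,c_{n+m-1})$ and other fields.

\section{Two quadratics}\label{sec:example}

Take $m=1$, $n=2$ and $a=X+X^2$. Then $a^{-1}=X-X^2+2X^3-\cdots$, the truncation is $q=X-X^2$, and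
\[
F=a\circ q=q+q^2=X-2X^3+X^4 .
\]
The statement $R(1)_2$ says that the term in $X^3$ is present. The degree does not explain this, since $X+X^4$ is also a quartic. The critical values do. We have $F'=(1+2q)\,q'$. The factor $q'=1-2X$ gives the critical point $\frac12$, with value $a(\frac14)=\frac5{16}$, the image under $a$ of the critical value of $q$. The factor $1+2q$ gives two critical points, $\frac12(1\pm\sqrt3)$, but both have $q=-\frac12$, hence the same value $a(-\frac12)=-\frac14$, the critical value of $a$. So the quartic $F$ has three critical points and only two critical values, one for each factor of the composition.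

Now iterate $F$ on the real line, where $F(x)=x\,(1-x^2(2-x))$. For $0<|x|\le\frac12$ the second factor lies in $(0,1)$, so the orbit of $x$ keeps its sign and decreases in modulus; its limit is a fixed point in $[-\frac12,\frac12]$, and the fixed points of $F$ are $0$ and $2$. Thus $0$ attracts orbits from two directions, and each direction captures a critical value: $\frac5{16}$ tends to $0$ from the right, $-\frac14$ from the left.

The next section shows that this is a general law. If $F-X$ vanishes at $0$ to order $\nu+1$, there are $\nu$ attracting directions and each needs its own critical value. Without the term in $X^3$ our $F$ would have three directions and two critical values.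

\section{Parabolic fixed points and critical values}\label{sec:fatou}

The following is the form of Fatou's theorem that we need. In this section $F^k$ is the $k$-th iterate of $F$, while $F(z)^{-\nu}$ is a power of the number $F(z)$.

\begin{proposition}\label{prop:fatou}
Let $F\in\mathbb C[z]$ satisfy $F(z)=z+\gamma z^{\nu+1}+O(z^{\nu+2})$ with $\nu\ge1$ and $\gamma\ne0$. Then $v(F)\ge\nu$.
\end{proposition}

Note that $\deg F\ge\nu+1\ge2$. Replacing $F(z)$ by $\lambda^{-1}F(\lambda z)$ replaces $\gamma$ by $\gamma\lambda^\nu$ and divides all critical values by $\lambda$. So we assume from now on that $\gamma=-1/\nu$. The plan is to construct $\nu$ pairwise disjoint domains, each mapped into itself by $F$, and to find a critical point in each; its critical value then lies in the same domain.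

\subsection*{Petals}
Near $0$ the map $F$ resembles the time-one map of the flow $\dot z=-z^{\nu+1}/\nu$, along which $w=z^{-\nu}$ satisfies $\dot w=1$. So in the coordinate $w$ the map $F$ should be close to $w\mapsto w+1$. The coordinate is $\nu$-to-one, and its $\nu$ branches give the $\nu$ directions. For $j=0,\dots,\nu-1$ let $S_j$ be the open sector of all $z\neq0$ with $|\arg z-2\pi j/\nu|<\pi/\nu$. The sectors are pairwise disjoint, and $z\mapsto z^{-\nu}$ is a biholomorphism from $S_j$ onto $\mathbb C\setminus(-\infty,0]$, with inverse $\psi_j(w)=e^{2\pi ij/\nu}w^{-1/\nu}$ (principal branch).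

Write $F(z)=z\,u(z)$ with $u(z)=1-z^\nu/\nu+O(z^{\nu+1})$. Then $u(z)^{-\nu}=1+z^\nu+O(z^{\nu+1})$, so there are $\delta,C>0$ such that for $0<|z|<\delta$ we have $u(z)\neq0$ and
\begin{equation}\label{eq:local}
|\arg u(z)|<\frac{\pi}{2\nu},\qquad \bigl|F(z)^{-\nu}-z^{-\nu}-1\bigr|\le C|z| .
\end{equation}
Fix $R>0$ with $R^{-1/\nu}\le\min(\delta,\frac1{2C})$ and let $H=\{w:\operatorname{Re}w>R\}$. For $w\in H$ we have $|\psi_j(w)|=|w|^{-1/\nu}<R^{-1/\nu}$, so \eqref{eq:local} applies to $z=\psi_j(w)$. Define holomorphic functions on $H$ by
\[
G_j(w)=F(\psi_j(w))^{-\nu}=w+1+E_j(w),\qquad |E_j(w)|\le C|w|^{-1/\nu}\le\tfrac12 .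
\]
The set $P_j=\psi_j(H)\subset S_j$ is the $j$-th \emph{petal} (Figure~\ref{fig:petals}). The petals are open, connected and pairwise disjoint.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\foreach \k in {0,120,240}{
  \draw[fill=gray!20,rotate=\k] (0,0) -- plot[domain=-29.5:29.5,samples=41] ({\x}:{1.8*exp(ln(cos(3*\x))/3)}) -- cycle;
  \draw[->,rotate=\k] (1.05,0) -- (0.5,0);
  \draw[dashed,rotate=\k] (0,0) -- (60:2.3);
}
\node at (0:1.4) {$P_0$}; \node at (120:1.4) {$P_1$}; \node at (240:1.4) {$P_2$};
\node at (0:2.2) {$S_0$}; \node at (120:2.2) {$S_1$}; \node at (240:2.2) {$S_2$};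
\end{tikzpicture}
\caption{Petals of $F(z)=z-z^{4}/3+\cdots$ at $0$ (the case $\nu=3$). The dashed rays bound the sectors $S_j$, each mapped biholomorphically onto a slit plane by $w=z^{-3}$. The shaded petal $P_j$ is the part of $S_j$ where $\operatorname{Re}w>R$; it is mapped into itself by $F$, and its orbits tend to $0$.}
\label{fig:petals}
\end{figure}

\begin{lemma}\label{lem:petal}
Fix $j$ and write $\psi,G,E,P$ for $\psi_j,G_j,E_j,P_j$.
\begin{enumerate}
\item[(a)] $\operatorname{Re}G(w)\ge\operatorname{Re}w+\frac12$ and $F\circ\psi=\psi\circ G$ on $H$. Hence $G(H)\subset H$, $F(P)\subset P$, and $F^k\to0$ pointwise on $P$.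
\item[(b)] Let $w_0=R+1$ and $w_k=G^k(w_0)$. Then $\operatorname{Re}w_k\ge R+1+\frac k2$, and there is a constant $M$ with $|(G^k)'(w_0)|\le M$ for all $k\ge0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The inequality follows from $|E|\le\frac12$. For $w\in H$ we have $|\arg w|<\pi/2$, so the argument of $z=\psi(w)$ is within $\pi/(2\nu)$ of $2\pi j/\nu$. By \eqref{eq:local}, multiplication by $u(z)$ changes it by less than $\pi/(2\nu)$. So $F(z)\in S_j$, and since $\psi$ inverts $z\mapsto z^{-\nu}$ on $S_j$, we get $F(z)=\psi(F(z)^{-\nu})=\psi(G(w))$. Finally $|F^k(\psi(w))|=|G^k(w)|^{-1/\nu}\to0$, because $\operatorname{Re}G^k(w)\to\infty$.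

(b) The first claim follows from (a). By the chain rule $(G^k)'(w_0)=\prod_{l<k}(1+E'(w_l))$, so it suffices to show that $\sum_l|E'(w_l)|$ converges. The bound on $E(w_l)$ itself is only of order $l^{-1/\nu}$, which is not summable, but $w_l$ is far from the boundary of $H$ and the derivative gains a factor $1/l$. Let $r_l=(l+2)/4$. On the closed disc of radius $r_l$ about $w_l$ we have $\operatorname{Re}w\ge R+1+\frac l2-r_l=R+r_l$. So the disc lies in $H$, and on it $|w|\ge r_l$ and $|E(w)|\le Cr_l^{-1/\nu}$. Cauchy's estimate gives $|E'(w_l)|\le Cr_l^{-1-1/\nu}$. Take $M=\exp\bigl(C\sum_{l\ge0}r_l^{-1-1/\nu}\bigr)$.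
\end{proof}

\subsection*{Basins}
The petals are too small to contain critical points: they lie near $0$, where $F'$ is close to $1$. We enlarge each petal as far as the dynamics allows. Let
\[
A_j=\bigcup_{k\ge0}F^{-k}(P_j)
\]
be the set of points whose orbit enters $P_j$, and let $B_j$ be the connected component of $A_j$ that contains $P_j$. What we gain is properness. A continuous map is \emph{proper} if preimages of compact sets are compact.

\begin{lemma}\label{lem:basin}
The sets $B_0,\dots,B_{\nu-1}$ are pairwise disjoint bounded domains, $F(B_j)\subset B_j$, and $F\colon B_j\to B_j$ is proper.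
\end{lemma}

\begin{proof}
The set $A_j$ is open, hence so is $B_j$. Since $P_j\subset F^{-1}(P_j)$, the union defining $A_j$ is increasing, so $F^{-1}(A_j)=\bigcup_{k\ge1}F^{-k}(P_j)=A_j$. If $F^k(z)\in P_i$ and $F^l(z)\in P_j$, then $F^{\max(k,l)}(z)\in P_i\cap P_j$, so $i=j$; thus the $A_j$ are pairwise disjoint. Since $\deg F\ge2$, there is $\rho>0$ with $|F(z)|\ge2|z|$ for $|z|\ge\rho$. An orbit that starts in $|z|\ge\rho$ tends to infinity, while orbits in $A_j$ tend to $0$. So $A_j\subset\{|z|<\rho\}$.

The set $F(B_j)$ is connected, lies in $A_j$, and meets $B_j$ because it contains $F(P_j)\subset P_j$. Hence $F(B_j)\subset B_j$. Let $K\subset B_j$ be compact. Then $F^{-1}(K)$ is closed and bounded in $\mathbb C$, since $F$ is a nonconstant polynomial, and $F^{-1}(K)\subset F^{-1}(A_j)=A_j$. A component is closed in $A_j$, so $F^{-1}(K)\cap B_j$ is closed in the compact set $F^{-1}(K)$, hence compact.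
\end{proof}

\subsection*{Pulling back a half-plane}
We use two facts about coverings. First, a proper local homeomorphism $p\colon B\to B$ of a plane domain is a covering map. (A fiber $p^{-1}(y)$ is compact and discrete, hence finite. A proper map is closed, so $p$ is onto, and if $U_1,\dots,U_e$ are disjoint open neighborhoods of the points of the fiber on which $p$ is injective, then $\bigcap_ip(U_i)\setminus p(B\setminus\bigcup_iU_i)$ is an evenly covered neighborhood of $y$.) Second, if $p$ is a covering, $U$ is a simply connected domain, $f\colon U\to B$ is continuous and $p(x)=f(u_0)$, then there is a continuous $h\colon U\to B$ with $p\circ h=f$ and $h(u_0)=x$. If $f$ is holomorphic and $p$ is locally biholomorphic, then $h$ is locally $p^{-1}\circ f$, hence holomorphic.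

\begin{lemma}\label{lem:crit}
Each $B_j$ contains a critical point of $F$.
\end{lemma}

The idea is to compare two estimates for the branch of $F^{-k}$ that leads from the $k$-th point of an orbit back to the starting point. In the coordinate $w$ it is nearly a translation, so its derivative at $w_k$ is bounded below. If critical points are absent, the branch extends to all of $H$ as a bounded function, and $w_k$ is deep inside $H$, so the derivative is small.

\begin{proof}
Fix $j$, keep the notation of Lemma~\ref{lem:petal}, put $B=B_j$, and suppose that $F'$ has no zero in $B$. For $k\ge1$ the map $F^k\colon B\to B$ is locally biholomorphic by the chain rule and proper by Lemma~\ref{lem:basin}, so it is a covering. The half-plane $H$ is simply connected, $\psi$ maps $H$ into $B$, and $F^k(\psi(w_0))=\psi(w_k)$. So there is a holomorphic map $h_k\colon H\to B$ with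
\[
F^k\circ h_k=\psi,\qquad h_k(w_k)=\psi(w_0).
\]
Then $F^k\circ(h_k\circ G^k)=\psi\circ G^k=F^k\circ\psi$ on $H$. The maps $h_k\circ G^k$ and $\psi$ both send $w_0$ to $\psi(w_0)$, near which $F^k$ is injective, so they agree near $w_0$. Differentiating,
\[
\psi'(w_0)=h_k'(w_k)\,(G^k)'(w_0).
\]
The open disc of radius $1+\frac k2$ about $w_k$ lies in $H$, and $|h_k|<\rho$ there, where $B\subset\{|z|<\rho\}$. Cauchy's estimate and Lemma~\ref{lem:petal}(b) give
\[
|\psi'(w_0)|\le\frac{\rho M}{1+k/2}\qquad(k\ge1).
\]
So $\psi'(w_0)=0$, which is impossible because $\psi$ is biholomorphic.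
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:fatou}]
If $x_j\in B_j$ is a critical point, then $F(x_j)\in B_j$ is a critical value. The $B_j$ are pairwise disjoint, so these $\nu$ values are distinct.
\end{proof}

\begin{remark}
That $F$ is a polynomial was used only in Lemma~\ref{lem:basin}, to get a bounded basin and a proper map. The proposition fails for $F(z)=z/(1+z)$, which has $\nu=1$ and no critical point: here $G(w)=w+1$ exactly, and $h_k(w)=1/(w-k)$ has a pole in $H$ for $k>R$. It also fails for the entire function $e^z-1=z+z^2/2+\cdots$, whose derivative has no zero.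
\end{remark}

\section{Compositions and gaps}\label{sec:comp}

Critical points multiply under composition, since a critical point of $g_1$ may have many preimages under $g_2$. But all these preimages give the same critical value of $g_1\circ g_2$.

\begin{lemma}\label{lem:sub}
If $g_1,\dots,g_r\in\mathbb C[X]$ are nonconstant, then $v(g_1\circ\dots\circ g_r)\le v(g_1)+\dots+v(g_r)$.
\end{lemma}

\begin{proof}
Let $F=g_1\circ\dots\circ g_r$, let $x\in\mathbb C$, and put $y_i=g_{i+1}\circ\dots\circ g_r(x)$, with $y_r=x$. The chain rule gives $F'(x)=\prod_ig_i'(y_i)$. If $F'(x)=0$, then $g_i'(y_i)=0$ for some $i$, and $F(x)=(g_1\circ\dots\circ g_{i-1})(g_i(y_i))$. So every critical value of $F$ is, for some $i$, the image under $g_1\circ\dots\circ g_{i-1}$ of one of the $v(g_i)$ critical values of $g_i$.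
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comp}]
Suppose $F\ne X$ and write $F=X+\gamma X^{\nu+1}+\cdots$ with $\gamma\ne0$. Then $\nu\ge N\ge1$. Proposition~\ref{prop:fatou} and Lemma~\ref{lem:sub} give $N\le\nu\le v(F)\le\sum_iv(g_i)$, and $v(g_i)\le d_i-1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gaps}]
Let $q$ be the truncation of $a^{-1}$ to degree at most $n$. Since $n\ge1$, we have $q\equiv X\pmod{X^2}$ and $1\le\deg q\le n$, so $v(q)\le n-1$. The vanishing coefficients are the $L$ that follow the truncation, so $q\equiv a^{-1}\pmod{X^{n+L+1}}$; this is where consecutive indices are used. As $q-a^{-1}$ divides $a(q)-a(a^{-1})$ in $\mathbb C[[X]]$,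
\[
a\circ q\equiv a(a^{-1})=X\pmod{X^{n+L+1}} .
\]
From $a\equiv X\pmod{X^2}$ and $a\ne X$ we get $\deg a\ge2$, so $\deg(a\circ q)\ge2$ and $a\circ q\ne X$. Theorem~\ref{thm:comp} with $N=n+L$ gives $n+L\le v(a)+v(q)\le v(a)+n-1$. Thus $L\le v(a)-1$, and $v(a)\le\deg a-1$.

For the last assertion take $a=X-X^{s+1}$. Its critical points are the $s$ solutions of $x^s=\frac1{s+1}$, and $a(x)=\frac{s}{s+1}x$ at each of them, so $v(a)=s$. By \eqref{eq:lagrange}, $(k+1)c_k$ is the coefficient of $t^k$ in $(1-t^s)^{-(k+1)}=\sum_{j\ge0}\binom{k+j}{j}t^{sj}$. It vanishes unless $k=sj$, and so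
\[
a^{-1}=\sum_{j\ge0}\frac1{sj+1}\binom{(s+1)j}{j}X^{sj+1}.
\]
All displayed coefficients are nonzero, so the maximal runs of vanishing coefficients after $X$ have length exactly $s-1$. In particular $L=s-1$ occurs, with $n=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $a\ne X$, Theorem~\ref{thm:gaps} with $L=m$ gives $m\le\deg a-2\le m-1$, which is absurd.
\end{proof}

\section{The degree bounds are sharp}\label{sec:sharp}

Examples that attain the degree bounds come from counting equations. We use this consequence of Krull's height theorem: if $e<D$ polynomials in $\mathbb C[x_1,\dots,x_D]$ vanish at the origin, then every irreducible component of their common zero set has dimension at least $D-e\ge1$, so they have a common zero other than the origin.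

\begin{theorem}\label{thm:sharp}
Let $d_1,\dots,d_r\ge1$ with $D=\sum_i(d_i-1)\ge1$. The largest $N$ for which there exist $g_i\in\mathbb C[X]$ with $g_i\equiv X\pmod{X^2}$, $\deg g_i\le d_i$, $F=g_1\circ\dots\circ g_r\ne X$ and $F\equiv X\pmod{X^{N+1}}$ is exactly $D$.
\end{theorem}

\begin{proof}
Theorem~\ref{thm:comp} gives $N\le\sum_i(\deg g_i-1)\le D$ whenever $N\ge1$. For existence, take as unknowns the coefficients of $X^2,\dots,X^{d_i}$ in $g_i$, which are $D$ in number. The coefficients of $X^2,\dots,X^D$ in $F$ are $D-1$ polynomials in these unknowns, and they vanish at the origin, where every $g_i$ is $X$. So they have a nonzero common zero. There $F\equiv X\pmod{X^{D+1}}$; moreover some $g_i$ has degree at least $2$ and all have degree at least $1$, so $\deg F\ge2$ and $F\ne X$.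
\end{proof}

For $d_1=d_2=2$ the pair $a,q$ of Section~\ref{sec:example} is such a solution. The same count shows that $m$ vanishing coefficients cannot be lowered to $m-1$ in $R(m)_n$, for any $n$.

\begin{corollary}\label{cor:sharp}
For all $m,n\ge1$ there is a polynomial $a\ne X$ of degree at most $m+1$ with $a\equiv X\pmod{X^2}$ such that the $m-1$ coefficients of $X^{n+1},\dots,X^{n+m-1}$ in $a^{-1}$ vanish. Every such $a$ has degree exactly $m+1$ and $m$ distinct critical values, and the coefficient of $X^{n+m}$ in $a^{-1}$ is nonzero.
\end{corollary}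

\begin{proof}
The coefficients in question are the $m-1$ polynomials $c_n,\dots,c_{n+m-2}$ in $a_1,\dots,a_m$. They vanish at the origin, so they have a nonzero common zero. For any such $a$, Theorem~\ref{thm:gaps} with $L=m-1$ gives $m\le v(a)\le\deg a-1\le m$, so equality holds throughout. The last assertion is $R(m)_n$.
\end{proof}

\section{Regular sequences and other fields}\label{sec:algebra}

Grade $\mathcal R=\mathbb C[a_1,\dots,a_m]$ by giving $a_i$ the weight $i$. A sequence $f_1,\dots,f_m$ in $\mathcal R$ is \emph{regular} if it generates a proper ideal and each $f_i$ is not a zero divisor in $\mathcal R/(f_1,\dots,f_{i-1})$. The ring $\mathcal R$ is Cohen--Macaulay of dimension $m$. We use this in the following form: if $f_1,\dots,f_m$ are homogeneous of positive weight and $\mathcal R/(f_1,\dots,f_m)$ is finite-dimensional over $\mathbb C$ (a homogeneous system of parameters), then the sequence is regular.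

\begin{corollary}\label{cor:regular}
Let $c_k\in\mathcal R$ be the coefficient of $X^{k+1}$ in the inverse of $X+a_1X^2+\dots+a_mX^{m+1}$. For every $n\ge1$ the sequence $c_n,\dots,c_{n+m-1}$ is regular, and
\[
\dim_{\mathbb C}\mathbb C[a_1,\dots,a_m]/(c_n,\dots,c_{n+m-1})=\binom{n+m-1}{m}.
\]
\end{corollary}

\begin{proof}
Let $I=(c_n,\dots,c_{n+m-1})$. By Theorem~\ref{thm:main} the zero set of $I$ is the origin. By the Nullstellensatz $I$ contains a power of each $a_i$, so $\mathcal R/I$ is finite-dimensional. As $c_k$ is homogeneous of weight $k\ge1$, the sequence is regular.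

For a graded quotient $Q$ of $\mathcal R$ let $h_Q(T)=\sum_d(\dim Q_d)T^d$ be its Hilbert series; thus $h_{\mathcal R}=\prod_{i=1}^m(1-T^i)^{-1}$. If $f\in Q$ is homogeneous of weight $k$ and not a zero divisor, then multiplication by $f$ embeds $Q_{d-k}$ in $Q_d$ with cokernel $(Q/fQ)_d$, so $h_{Q/fQ}=(1-T^k)h_Q$. Applying this $m$ times gives
\[
h_{\mathcal R/I}(T)=\prod_{i=1}^m\frac{1-T^{n+i-1}}{1-T^i}.
\]
The left side is a polynomial whose value at $T=1$ is $\dim\mathcal R/I$. As $T\to1$ the right side tends to $\prod_{i=1}^m\frac{n+i-1}{i}=\binom{n+m-1}m$.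
\end{proof}

For $m=n=2$ the computation in Section~\ref{sec:intro} gives $\mathcal R/I\cong\mathbb C[a_1]/(a_1^3)$, of dimension $3=\binom32$.

The statement $R(m)_n$ makes sense over any field. Although the proof is analytic, only the characteristic matters.

\begin{proposition}\label{prop:fields}
Over every field $K$ of characteristic $0$, $R(m)_n$ holds for all $m,n\ge1$. In every characteristic $\ell>0$ it fails for suitable $m$ and $n$.
\end{proposition}

\begin{proof}
Let $K$ have characteristic $0$ and let $\alpha_1,\dots,\alpha_m\in K$ be a common zero of $c_n,\dots,c_{n+m-1}$. The field $\mathbb Q(\alpha_1,\dots,\alpha_m)$ has an embedding $\sigma$ into $\mathbb C$: send a finite transcendence basis to algebraically independent complex numbers, and extend to the remaining algebraic extension, which is possible since $\mathbb C$ is algebraically closed. The $c_k$ have integer coefficients, so $(\sigma(\alpha_1),\dots,\sigma(\alpha_m))$ is again a common zero. By Theorem~\ref{thm:main} it is the origin, and $\sigma$ is injective.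

In characteristic $\ell$ take $a=X-X^\ell$ and $b=X+X^\ell+X^{\ell^2}+\cdots$, both defined over $\mathbb F_\ell$. Then $b^\ell=X^\ell+X^{\ell^2}+\cdots$, so $a(b)=b-b^\ell=X$ and $b=a^{-1}$. Let $m=\ell-1$ and $n=\ell$. Then $\deg a=m+1$, and the coefficients of $X^{\ell+1},\dots,X^{2\ell-1}$ in $a^{-1}$ vanish because $2\ell-1<\ell^2$, although $a\ne X$.
\end{proof}

The example shows which step breaks. In characteristic $\ell$ the polynomials $a=X-X^\ell$ and $q=X+X^\ell$ have derivative $1$, hence no critical points, and $a\circ q=X-X^{\ell^2}$ has $N=\ell^2-1$. This is the bound $d_1d_2-1$ given by the degree alone, and it exceeds $(d_1-1)+(d_2-1)=2\ell-2$. The chain rule holds over any field; it is Proposition~\ref{prop:fatou} that has no counterpart.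

\begin{thebibliography}{9}

\bibitem{SFC}
\emph{The Strong Factorial Conjecture},
\texttt{http://repository.ubn.ru.nl/\allowbreak bitstream/\allowbreak handle/\allowbreak 2066/\allowbreak 119905/\allowbreak 119905.pdf?sequence=1}.

\end{thebibliography}
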